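# Two-block random graphs and quasi-randomness forced by induced subgraph counts

## Two blocks against a regular sample graph

Throughout, $L$ is a fixed graph, called the sample graph, with $v$ vertices and $e$ edges. We put $m=\binom v2$ and assume $0<e<m$, so $L$ is neither empty nor complete (hence $v\ge3$). A *labeled induced copy* of $L$ in a graph $F$ is an injective map $V(L)\to V(F)$ that preserves both adjacency and non-adjacency, and $\mathbf N^*(L\subseteq^*F)$ is the number of these maps. For example, if $P_3$ is the path on three vertices, then $\mathbf N^*(P_3\subseteq^* P_3)=2$: the identity and the flip. We write $F\subseteq^*G$ when $F$ is an induced subgraph of $G$.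

In a random graph of edge probability $x$, a given injective map is an induced copy of $L$ with probability
$$c(x)=x^e(1-x)^{m-e}.$$
So if $G_n$ is $p$-random on $n$ vertices, we expect about $c(p)h^v$ copies inside every set of $h$ vertices. We take this as a hypothesis on an arbitrary sequence $(G_n)$ with $|V(G_n)|=n\to\infty$: for every $h$ and every induced subgraph $F_h\subseteq^*G_n$ on $h$ vertices,
$$\mathbf N^*(L\subseteq^*F_h)=c(p)\,h^v+o(n^v). \tag{1}$$
We read (1) uniformly, that is, $\max_{U\subseteq V(G_n)}\big|\mathbf N^*(L\subseteq^*G_n[U])-c(p)|U|^v\big|=o(n^v)$. This is the same as asking for (1) for every choice of the subgraphs $F$, because one may choose the worst $F$ for each $n$.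

Must $(G_n)$ then look like a random graph? Here "look like" has a standard meaning.

**Definition (quasi-random).** For $p\in(0,1)$, the sequence $(G_n)$ is $p$-quasi-random if $e(G_n[X])=\frac p2|X|^2+o(n^2)$ for every $X\subseteq V(G_n)$. Equivalently, in the sense of Chung–Graham–Wilson, it has edge density $p+o(1)$ and the number of labeled 4-cycles of a $p$-random graph up to $o(n^4)$.

One ambiguity is visible at once. Since $c'(x)=x^{e-1}(1-x)^{m-e-1}(e-mx)$ on $(0,1)$, the function $c$ increases strictly on $[0,e/m]$, decreases strictly on $[e/m,1]$, and vanishes at $0$ and $1$. So for each $p\in(0,1)$ the equation $c(x)=c(p)$ has the solutions $p$ and one other, $\bar p\in(0,1)$, where we put $\bar p=p$ if $p=e/m$. For example, if $L$ is the path $P_4$, then $e=3$, $m=6$, $c(x)=(x(1-x))^3$ and $\bar p=1-p$. A $\bar p$-random graph satisfies (1) as well as a $p$-random one. The following is Conjecture 3.5 of the paper "Hereditary Extended Properties, Quasi-Random Graphs and Induced Subgraphs".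

**Conjecture 3.5.** Let $L$ be fixed, $v\ge4$ and $p\in(0,1)$, and let $(G_n)$ satisfy (1). Then $(G_n)$ is the union of two sequences, one $p$-quasi-random and the other $\bar p$-quasi-random, where one of the two may be finite or even empty.

The simplest graphs that are not quasi-random are random graphs with two blocks, and we try those first. Split $V=A\cup B$ with $|A|=\lfloor n/2\rfloor$, $|B|=\lceil n/2\rceil$. Choose edges independently, with probability $\alpha$ inside $A$, $\beta$ between $A$ and $B$, and $\gamma$ inside $B$. For $S\subseteq V(L)$ let $\bar S$ be its complement, $e(S)$ the number of edges of $L$ inside $S$, and $\mathrm{cut}(S)=e_L(S,\bar S)$. If exactly the vertices of $S$ are mapped into $A$, with $|S|=k$, then the map is an induced copy with probability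
$$w_S=\alpha^{e(S)}(1-\alpha)^{\binom k2-e(S)}\,\beta^{\mathrm{cut}(S)}(1-\beta)^{k(v-k)-\mathrm{cut}(S)}\,\gamma^{e(\bar S)}(1-\gamma)^{\binom{v-k}2-e(\bar S)},\qquad 0^0=1 .$$
For $U\subseteq V$ with $n_1=|U\cap A|$, $n_2=|U\cap B|$ and falling factorials $(x)_j=x(x-1)\cdots(x-j+1)$, there are $(n_1)_{|S|}(n_2)_{v-|S|}$ such maps into $U$, so
$$\mathbb E\,\mathbf N^*(L\subseteq^*G[U])=\sum_{S\subseteq V(L)}w_S\,(n_1)_{|S|}\,(n_2)_{v-|S|}. \tag{2}$$

**Proposition A (the easy case).** Let $L$ be $d$-regular with $0<e<m$, and let the two blocks have equal inner probability, $\alpha=\gamma=a$. If the expectation (2) equals $c(p)|U|^v+o(n^v)$ uniformly in $U$, then $\beta=a\in\{p,\bar p\}$.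

*Proof.* **Step 1: turn the hypothesis into equations.** Take $n_1=\lfloor xn\rfloor$, $n_2=\lfloor yn\rfloor$ with $x,y\in(0,\frac12)$, divide by $n^v$ and let $n\to\infty$. This gives
$$\sum_{k}\Big(\sum_{|S|=k}w_S\Big)x^ky^{v-k}=c(p)(x+y)^v .$$
Two polynomials that agree on an open set have equal coefficients, so
$$\binom vk^{-1}\sum_{|S|=k}w_S=c(p)\qquad(0\le k\le v). \tag{3}$$

**Step 2: normalize.** The case $k=v$ reads $c(a)=c(p)$, so $a\in\{p,\bar p\}\subset(0,1)$. Since $e(S)+e(\bar S)+\mathrm{cut}(S)=e$, dividing (3) by $c(a)$ leaves only the cut factors. With $s=\beta/a$ and $t=(1-\beta)/(1-a)$,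
$$f_k(s,t):=\binom vk^{-1}\sum_{|S|=k}s^{\mathrm{cut}(S)}t^{k(v-k)-\mathrm{cut}(S)}=1\qquad(1\le k\le v-1). \tag{4}$$
By definition $as+(1-a)t=1$. So $s=t$ would force $s=t=1$, that is, $\beta=a$. Assume $\beta\ne a$, hence $s\ne t$. For $k=1$, regularity turns (4) into $s^dt^{v-1-d}=1$ with $0<d<v-1$, so $s,t>0$.

**Step 3: compare with the geometric mean.** Put $\theta=e/m$. Each edge of $L$ is cut by $2\binom{v-2}{k-1}$ sets of size $k$, so the average of $\mathrm{cut}(S)$ over $|S|=k$ is $2e\binom{v-2}{k-1}/\binom vk=\theta k(v-k)$. The inequality of arithmetic and geometric means gives, for all $s,t>0$,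
$$f_k(s,t)\ \ge\ \big(s^{\theta}t^{1-\theta}\big)^{k(v-k)}, \tag{5}$$
and for $s\ne t$ equality holds if and only if all $k$-sets have the same cut. For $k=1$ all cuts equal $d$, so equality holds and $s^\theta t^{1-\theta}=1$. For $k=2$ an adjacent pair has cut $2d-2$ and a non-adjacent pair has cut $2d$. Both kinds of pair exist, so (5) is strict and $f_2>1$. This contradicts (4). $\square$

For $L=C_4$ the contradiction can be seen with bare hands. The equations are $s^2t=1$ and $\frac16(4s^2t^2+2s^4)=1$, and substituting the first into the second gives $2t+t^{-2}=3$, which holds only for $t=1$.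

What changes in general? First, $L$ may be irregular. Then (5) is strict already for $k=1$, and from (4) we learn only that $s^\theta t^{1-\theta}<1$. Every $k$ gives an inequality in the same direction, so no contradiction arises from convexity alone. Second, the inner probabilities $\alpha,\gamma$ may differ, as $p$ and $\bar p$ do. Third, $G_n$ is an arbitrary graph, with no blocks in it. We will see that the first change really breaks the conjecture, while the other two can be overcome.

## One equation is too few: three vertices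

To see how irregularity hurts, take $v=3$ and $L=P_3$, although the conjecture excludes $v=3$. Since $\mathrm{cut}(S)=\mathrm{cut}(\bar S)$, we have $f_k=f_{v-k}$, and for $v=3$ the system (4) is the single equation $f_1=1$. The degrees are $1,2,1$, so it reads $2st+s^2=3$. A solution is $s=\frac32$, $t=\frac14$, and then $as+(1-a)t=1$ gives $a=\frac35$ and $\beta=as=\frac9{10}$.

We check (3) directly with $p=a=\frac35$. Here $c(p)=\frac9{25}\cdot\frac25=\frac{18}{125}=0.144$. If one end vertex of $P_3$ goes to one block and the rest to the other, the probability is $\beta(1-\beta)a=0.054$; if the middle vertex goes alone, it is $\beta^2(1-a)=0.324$. The average $\frac13(0.054+0.054+0.324)=0.144$ is right. So a random graph with density $\frac35$ inside two halves and $\frac9{10}$ between them has the same hereditary count of induced $P_3$ as a $\frac35$-random graph, up to a concentration argument given in Lemma 1 below.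

For $v=4$ and $v=5$, the equations for $k=1,2$ are two equations in the two unknowns $s,t$. They always have the solution $s=t=1$, and other solutions may or may not exist. This is what we have to decide.

## The set $R_L$ and four theorems

The polynomial $f_k$ in (4) is homogeneous of degree $k(v-k)$, so we can separate the ratio $\rho=s/t$ from the scale. For $1\le k\le v-1$ let
$$g_k(\rho)=\binom vk^{-1}\sum_{|S|=k}\rho^{\mathrm{cut}(S)},\qquad\text{so that}\quad f_k(s,t)=t^{k(v-k)}g_k(s/t)\quad(s,t>0). \tag{6}$$
Note that $g_k=g_{v-k}$, and that $g_1$ is the average of $\rho^{d_u}$, where $d_u$ is the degree of $u$ in $L$. The system $f_k=1$ says that $g_k(\rho)^{1/(k(v-k))}=1/t$ for all $k$. This leads to the following object.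

**Definition ($R_L$).** $R_L$ is the set of all $\rho>0$, $\rho\ne1$, for which $g_k(\rho)^{1/(k(v-k))}$ is the same number $\tau=\tau(\rho)$ for all $1\le k\le v-1$. For $\rho\in R_L$ put
$$a(\rho)=\frac{\tau-1}{\rho-1},\qquad\beta(\rho)=\frac{\rho(\tau-1)}{\tau(\rho-1)}. \tag{7}$$

For instance, if $L=P_3$ then $g_1=g_2$ and $R_L$ consists of all positive $\rho\ne1$; the example above is $\rho=6$, $\tau=4$, and (7) returns $a=\frac35$, $\beta=\frac9{10}$. For regular $L$ the argument of Proposition A will give $R_L=\emptyset$.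

**Theorem 1 (disproof).** Let $L=C_4+K_1$ ($v=5$, $e=4$, $m=10$), $y=\frac{7+3\sqrt6}5$, $\rho=\sqrt y$, $\tau=\left(\frac{1+4y}5\right)^{1/4}$, $p=\frac{\tau-1}{\rho-1}\ (\approx0.370)$. There is a sequence $(G_n)$ satisfying (1) such that no infinite subsequence is $p'$-quasi-random for any $p'$. So Conjecture 3.5 is false.

**Theorem 2 (criterion).** Let $v\ge4$, $0<e<m$. The conclusion of Conjecture 3.5 holds for $(L,p)$, i.e. for all $(G_n)$ satisfying (1), if and only if there is no $\rho\in R_L$ with $a(\rho)\in\{p,\bar p\}$.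

**Theorem 3 (finiteness).** For every $L$ with $v\ge4$, $0<e<m$, the set $R_L$ is finite. So the conjecture holds for $L$ for all but finitely many $p$, and the exceptional $p$ are algebraic numbers. If $L$ is regular, $R_L=\emptyset$ and the conjecture holds for all $p$.

**Theorem 4 (four and five vertices).** (i) If $v=4$, the conjecture holds for all $L$ and all $p$. (ii) If $v=5$, it fails precisely for $C_4+K_1$, the fork ($K_{1,3}$ with one edge subdivided), the banner ($C_4$ with a pendant edge), and the complements of these three graphs. For each of these six graphs it fails for exactly one unordered pair $\{p,\bar p\}$.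

For $v\ge6$, Theorems 2 and 3 reduce the question for each $L$ to a finite algebraic computation; whether exceptional $L$ exist there is not determined here.

## Two-block solutions, constructed and classified

Write $c=c(p)>0$.

**Definition (solution).** A triple $(\alpha,\beta,\gamma)\in[0,1]^3$ is a *solution* for $(L,p)$ if (3) holds for all $0\le k\le v$. The solutions with $\alpha=\beta=\gamma\in\{p,\bar p\}$ are called trivial; they are the $p$-random and the $\bar p$-random graph.

For instance, $(\frac35,\frac9{10},\frac35)$ is a non-trivial solution for $(P_3,\frac35)$.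

**Lemma 1 (construction).** If a solution $(a,\beta,a)$ with $\beta\ne a$ exists for $(L,p)$, there is a sequence $(G_n)$ satisfying (1) with no infinite quasi-random subsequence of any density.

*Proof.* **Step 1: the expectation is right.** Take the two-block random graph with $\alpha=\gamma=a$. By (2), (3) and Vandermonde's identity for falling factorials,
$$\mathbb E\,\mathbf N^*(L\subseteq^*G[U])=c\sum_k\binom vk(n_1)_k(n_2)_{v-k}=c\,(|U|)_v=c|U|^v+O(n^{v-1}).$$

**Step 2: concentration for all $U$ at once.** Recall McDiarmid's inequality: if $X$ is a function of independent variables and changing the $i$-th variable changes $X$ by at most $c_i$, then $\mathbb P(|X-\mathbb EX|\ge\lambda)\le2\exp(-2\lambda^2/\sum c_i^2)$. Changing one edge affects only maps whose image contains both its ends, and there are at most $v(v-1)n^{v-2}\le v^2n^{v-2}$ of them. There are at most $\frac12n^2$ edge variables. With $\lambda=n^{v-1/4}$, the probability of a deviation of at least $\lambda$ for a fixed $U$ is at most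
$$2\exp\!\Big(\!-\frac{2n^{2v-1/2}}{\frac12n^2\,v^4n^{2v-4}}\Big)=2\exp\!\big(\!-4n^{3/2}/v^4\big).$$
There are only $2^n$ sets $U$, so with probability $1-o(1)$ condition (1) holds uniformly.

**Step 3: the graph is not quasi-random.** By Chebyshev's inequality, with probability $1-o(1)$ also $e(A)=\frac a2|A|^2+o(n^2)$, $e(B)=\frac a2|B|^2+o(n^2)$ and $e(A,B)=\beta|A||B|+o(n^2)$. Choose $G_n$ with all these properties (for the finitely many small $n$ take any graph). Suppose an infinite subsequence were $p'$-quasi-random. The set $X=A$ gives $p'=a$. The sets $A,B,V$ together give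
$$e(A,B)=e(V)-e(A)-e(B)=\tfrac a2\big(|V|^2-|A|^2-|B|^2\big)+o(n^2)=a|A||B|+o(n^2),$$
which contradicts $\beta\ne a$. $\square$

Next we find all solutions. In particular, we show that unequal inner probabilities never occur.

**Lemma 2 (classification).** Let $v\ge4$. The non-trivial solutions for $(L,p)$ are exactly the triples $(a(\rho),\beta(\rho),a(\rho))$ with $\rho\in R_L$ and $a(\rho)\in\{p,\bar p\}$. For these, $\beta(\rho)\ne a(\rho)$.

*Proof.* Let $(\alpha,\beta,\gamma)$ be a solution.

**Step 1: extract the information in $k=0,1,v-1,v$.** The cases $k=v$ and $k=0$ give $c(\alpha)=c(\gamma)=c$, so $\alpha,\gamma\in\{p,\bar p\}\subset(0,1)$. For $k=1$ and $S=\{u\}$ we have $\mathrm{cut}(S)=d_u$ and $e(\bar S)=e-d_u$, and the exponent of $1-\gamma$ in $w_S$ is $m-e-(v-1-d_u)$. Dividing (3) for $k=1$ by $c(\gamma)$ gives $H(\gamma)=1$, where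
$$H(x)=\frac1v\sum_u\Big(\frac\beta x\Big)^{d_u}\Big(\frac{1-\beta}{1-x}\Big)^{v-1-d_u},\qquad0<x<1. \tag{8}$$
In the same way $k=v-1$, divided by $c(\alpha)$, gives $H(\alpha)=1$.

**Step 2: show $\alpha=\gamma$.** Suppose $\alpha\ne\gamma$. If $\beta=0$, only isolated vertices contribute, and $H(x)=\frac{i_0}v(1-x)^{-(v-1)}$ with $i_0$ the number of isolated vertices. As $H$ takes the value $1$, $i_0\ge1$, so $H$ is strictly monotone and cannot equal $1$ at two points. If $\beta=1$, then $H(x)=\frac jvx^{-(v-1)}$ with $j$ the number of vertices of degree $v-1$, and the same argument applies.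

If $0<\beta<1$, each term of $H$ is a positive constant times $x^{-d}(1-x)^{-(v-1-d)}$. Its logarithm $-d\log x-(v-1-d)\log(1-x)$ plus a constant is strictly convex, since $d$ and $v-1-d$ are not both $0$. So each term, and hence $H$, is strictly convex and takes the value $1$ at most twice. But $H(\beta)=1$ by inspection, and $H(\alpha)=H(\gamma)=1$. Hence $\beta\in\{\alpha,\gamma\}$.

Exchanging $S$ and $\bar S$ turns the solution $(\alpha,\beta,\gamma)$ into $(\gamma,\beta,\alpha)$, so we may assume $\beta=\alpha$. Now only the pair $\bar S$ in the case $k=v-2$ sees $\gamma$: dividing by $c(\alpha)$, an adjacent pair contributes $\gamma/\alpha$ and a non-adjacent one $(1-\gamma)/(1-\alpha)$, so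
$$\frac em\cdot\frac\gamma\alpha+\Big(1-\frac em\Big)\frac{1-\gamma}{1-\alpha}=1.$$
The left side is an affine function of $\gamma$ that also equals $1$ when $\gamma$ is replaced by $\alpha$. Since $\gamma\ne\alpha$, its slope is $0$, which means $\alpha=e/m$. But $e/m$ is the unique maximizer of $c(\cdot)$, so $c(\gamma)=c(\alpha)$ forces $\gamma=\alpha$, a contradiction.

So $\alpha=\gamma=:a\in\{p,\bar p\}$. If $\beta=a$ the solution is trivial. Assume $\beta\ne a$ and let $s=\beta/a$, $t=(1-\beta)/(1-a)$. As in Proposition A, $as+(1-a)t=1$, $s\ne t$ and (4) holds.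

**Step 3: exclude $\beta\in\{0,1\}$, so that the ratio $s/t$ makes sense.** If $(\alpha,\beta,\gamma)$ is a solution for $(L,p)$, then $(1-\alpha,1-\beta,1-\gamma)$ is one for $(\bar L,1-p)$. So it suffices to exclude $\beta=0$ for every $L$ and $p$. Then $s=0$ and $t=1/(1-a)>1$, and only sets with cut $0$ count in (4). For $k=1$ we get $t^{v-1}=v/i_0$ with $i_0$ the number of isolated vertices, $1\le i_0<v$. For $k=2$ we get $t^{2(v-2)}\in\mathbb Q$. Therefore $t^2=t^{2(v-1)}/t^{2(v-2)}$ is rational. Write $t^2=A/B$ in lowest terms; $t>1$ gives $A\ge2$. From $(A/B)^{v-1}=v^2/i_0^2$ we have $A^{v-1}i_0^2=v^2B^{v-1}$, and coprimality gives $A^{v-1}\mid v^2$. For $v\ge7$ this is impossible because $2^{v-1}>v^2$. For $v=6$ we need $A^5\mid36$, but $2^5=32\nmid36$ and $3^5>36$. For $v=5$ we need $A^4\mid25$, but $16\nmid25$ and $81>25$. For $v=4$, $A^3\mid16$ forces $A=2$, then $B=1$, and $8=16/i_0^2$ gives $i_0^2=2$, impossible.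

**Step 4: read off $\rho$.** Now $s,t>0$. Put $\rho=s/t\ne1$. By (6), the system (4) says $g_k(\rho)^{1/(k(v-k))}=1/t$ for all $k$. So $\rho\in R_L$, $\tau=1/t$, $t=1/\tau$, $s=\rho/\tau$. From $as+(1-a)t=1$,
$$a=\frac{1-t}{s-t}=\frac{1-1/\tau}{(\rho-1)/\tau}=\frac{\tau-1}{\rho-1}=a(\rho),\qquad\beta=as=\beta(\rho).$$

**Step 5: the converse.** Let $\rho\in R_L$ with $a(\rho)\in\{p,\bar p\}$. All the numbers $\rho^{d_u}$ lie between $1$ and $\rho^{v-1}$, inclusive. Since $L$ is neither empty nor complete, they are not all $1$ and not all $\rho^{v-1}$. So their average $g_1(\rho)$ lies strictly between $1$ and $\rho^{v-1}$, and $\tau=g_1(\rho)^{1/(v-1)}$ lies strictly between $1$ and $\rho$. Put $t=1/\tau$, $s=\rho/\tau$. Then $1$ lies strictly between $s$ and $t$, so $a=a(\rho)=\frac{1-t}{s-t}\in(0,1)$ and $as+(1-a)t=1$. Let $\beta=as=\beta(\rho)$. Then $\beta>0$, $1-\beta=(1-a)t>0$, and $\beta\ne a$ because $s\ne1$. We have $\beta/a=s$ and $(1-\beta)/(1-a)=t$, and $f_k(s,t)=t^{k(v-k)}g_k(\rho)=1$ for all $1\le k\le v-1$. Multiplying by $c(a)=c$ gives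 (3) for these $k$, and for $k=0,v$ (3) is $c(a)=c$. So $(a,\beta,a)$ is a non-trivial solution. $\square$

Step 5 also shows that $a(\rho),\beta(\rho)\in(0,1)$ for every $\rho\in R_L$.

## The counterexample $C_4+K_1$

We can now prove Theorem 1. Let $L=C_4+K_1$.

**Step 1: compute $g_1$ and $g_2$.** The degrees are $2,2,2,2,0$. A pair $\{x,y\}$ has cut $d_x+d_y-2\cdot1_{xy\in E}$: the four adjacent pairs have cut $2$, the two opposite pairs of the 4-cycle have cut $4$, and the four pairs containing the isolated vertex have cut $2$. With $y=\rho^2$,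
$$g_1=g_4=\frac{1+4y}5,\qquad g_2=g_3=\frac{8y+2y^2}{10}=\frac{y(4+y)}5.$$

**Step 2: solve the one remaining equation.** Since $g_k=g_{5-k}$, $\rho\in R_L$ means $\rho\neq 1$ and $g_1^{1/4}=g_2^{1/6}$. By raising to the 12th power, the latter is $g_1^3=g_2^2$, i.e. $(1+4y)^3=5y^2(4+y)^2$. Now
$$(1+4y)^3-5y^2(4+y)^2=1+12y-32y^2+24y^3-5y^4=(1-y)^2(1+14y-5y^2).$$
The double root $y=1$ is the trivial solution. The last factor vanishes at $y=\frac{14+\sqrt{216}}{10}=\frac{7+3\sqrt6}5$, which is not $1$. So $\rho=\sqrt y\in R_L$ and $\tau=g_1^{1/4}=\left(\frac{1+4y}5\right)^{1/4}$.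

**Step 3: conclude.** With $p=a(\rho)$, Lemma 2 gives the solution $(p,\beta,p)$ with $\beta=\beta(\rho)\ne p$, and Lemma 1 gives a sequence satisfying (1) with no infinite quasi-random subsequence. If the conjecture held, at least one of its two sequences would be infinite and would be such a subsequence. This proves Theorem 1. $\blacksquare$

Numerically $\rho\approx1.694$, $\tau\approx1.257$, $p\approx0.370$, $\beta\approx0.499$. The counterexample is a random graph with density about $0.370$ inside two halves and about $0.499$ between them. In terms of $s=\rho/\tau$ and $t=1/\tau$, the equations that make it work are $t^4+4s^2t^2=5$ and $8s^2t^4+2s^4t^2=10$.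

## From an arbitrary graph sequence to two blocks

We turn to Theorem 2. If some $\rho\in R_L$ has $a(\rho)\in\{p,\bar p\}$, then Lemmas 2 and 1 give a counterexample exactly as above. The content is the other direction. Assume there is no such $\rho$. By Lemma 2,
$$\text{every solution }(\alpha,\beta,\gamma)\text{ for }(L,p)\text{ satisfies }\alpha=\beta=\gamma\in\{p,\bar p\}. \tag{9}$$
Let $(G_n)$ satisfy (1). We must prove the conclusion of the conjecture.

We use graph limits. A *graphon* is a symmetric measurable function $W:[0,1]^2\to[0,1]$. For a graph $G$ on $n$ vertices, divide $[0,1]$ into $n$ intervals $I_u$ of length $1/n$ and let $W_G$ be $1$ on $I_u\times I_w$ if $uw\in E(G)$ and $0$ otherwise. The *cut norm* is $\|Z\|_\square=\sup_{X,Y}\left|\int_{X\times Y}Z\right|$ over measurable $X,Y\subseteq[0,1]$. We also have $\left|\int Z(x,y)f(x)g(y)\right|\le\|Z\|_\square$ for all measurable $f,g:[0,1]\to[0,1]$: for fixed $g$ the integral is linear in $f$, so its largest and smallest values are attained at indicator functions, and the same holds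 for $g$. For a measure-preserving bijection $\varphi$ let $W^\varphi(x,y)=W(\varphi(x),\varphi(y))$. The cut distance $\delta_\square(U,W)$ is the infimum of $\|U^\varphi-W\|_\square$ over such $\varphi$ (for this form see Lovász, *Large Networks and Graph Limits*, Thm 8.13). The space of graphons is compact under $\delta_\square$ (Lovász–Szegedy, *Szemerédi's lemma for the analyst*, 2007). For example, $W_G$ for a $p$-random $G$ converges to the constant $p$, while the two-block graphs of Lemma 1 converge to a step function with values $a$ and $\beta$.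

**Step 0: reduce to the statement that limits are constant.** Let $\delta_x(G)=\max_X\left|e(G[X])-\frac x2|X|^2\right|/|V(G)|^2$. If $\min(\delta_p(G_n),\delta_{\bar p}(G_n))\to0$, we split the sequence according to which of the two is smaller, and the conclusion holds. Otherwise a subsequence has $\min\ge\varepsilon_0>0$. By compactness a further subsequence converges to a graphon $W$, which means $\|W_n^{\varphi_n}-W\|_\square\to0$ for suitable measure-preserving bijections $\varphi_n$, where $W_n=W_{G_n}$. We will show that $W=x$ a.e. for some $x\in\{p,\bar p\}$. Then $\|W_n-x\|_\square\to0$, because constants are unchanged by $\varphi_n$. For $X\subseteq V(G_n)$, integrating $W_n-x$ over the square of the corresponding union of intervals gives $\left|2e(G_n[X])-x|X|^2\right|\le n^2\|W_n-x\|_\square$. So $\delta_x(G_n)\to0$, a contradiction.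

Write
$$\Psi_W(x_1,\dots,x_v)=\prod_{ij\in E(L)}W(x_i,x_j)\prod_{ij\notin E(L)}(1-W(x_i,x_j)),\qquad\Phi_W(x_1,\dots,x_v)=\frac1{v!}\sum_\sigma\Psi_W(x_{\sigma(1)},\dots,x_{\sigma(v)}),$$
where $V(L)=\{1,\dots,v\}$, products are over pairs $i<j$, and $\sigma$ runs over all permutations.

**Step 1: pass condition (1) to the limit.** We claim that $\int_{X^v}\Psi_W=c\,\mu(X)^v$ for every measurable $X\subseteq[0,1]$. First we replace sets by weights, since $X$ may cut an interval $I_u$ in two. Let $w:V(G_n)\to[0,1]$ and let $U$ contain each $u$ independently with probability $w(u)$. Then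
$$\mathbb E\,\mathbf N^*(L\subseteq^*G_n[U])=\sum_\phi\prod_iw(\phi(i)),\qquad\mathbb E|U|^v=\Big(\sum_uw(u)\Big)^v+O(n^{v-1}),$$
where $\phi$ runs over the induced embeddings of $L$ in $G_n$, and the error in the second formula comes from the $O(n^{v-1})$ tuples with a repeated vertex. Taking expectations in (1), which is uniform in $U$, gives
$$\sum_\phi\prod_iw(\phi(i))=c\Big(\sum_uw(u)\Big)^v+o(n^v)\quad\text{uniformly in }w.$$
Apply this to $w(u)=n\,\mu(\varphi_n(X)\cap I_u)\in[0,1]$, for which $\sum_uw(u)=n\mu(X)$. Since $\varphi_n$ preserves measure, $n^v\int_{X^v}\Psi_{W_n^{\varphi_n}}=n^v\int_{\varphi_n(X)^v}\Psi_{W_n}$. This is a sum over all $v$-tuples of vertices of $\prod_i w(u_i)$ times the value of $\Psi_{W_n}$, which for injective tuples is the indicator of an induced embedding. So it equals $\sum_\phi\prod_iw(\phi(i))$ up to $O(n^{v-1})$ from non-injective tuples. Hence $\int_{X^v}\Psi_{W_n^{\varphi_n}}\to c\,\mu(X)^v$.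

Now replace $W_n^{\varphi_n}$ by $W$ in one of the $m$ factors at a time. When the factor of the pair $ij$ is replaced, fix all variables except $x_i,x_j$. Every other factor, and every indicator of $X$, depends on at most one of $x_i,x_j$, so the remaining product has the form $f(x_i)g(x_j)$ with $0\le f,g\le1$. The integral changes by at most $\|W_n^{\varphi_n}-W\|_\square$. In total it changes by at most $m\|W_n^{\varphi_n}-W\|_\square\to0$, which proves the claim.

**Step 2: get a pointwise identity, $\Phi_W=c$ a.e.** Let $X_1,\dots,X_v$ be pairwise disjoint, put $X_I=\bigcup_{i\in I}X_i$, and form $\sum_{I\subseteq[v]}(-1)^{v-|I|}\int_{X_I^v}\Psi_W$. Expand each integral as a sum over maps $\kappa:[v]\to I$ of integrals over $X_{\kappa(1)}\times\dots\times X_{\kappa(v)}$. A map $\kappa$ is counted with total sign $\sum_{I\supseteq\kappa([v])}(-1)^{v-|I|}$, which is $1$ if $\kappa$ is a permutation and $0$ otherwise. So the sum equals $v!\int_{X_1\times\dots\times X_v}\Phi_W$. The same expansion of $c\,\mu(X_I)^v$ gives $v!\,c\prod\mu(X_i)$. By Step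 1 the two agree. Taking the $X_i$ to be small intervals of equal length around distinct points, Lebesgue's differentiation theorem gives $\Phi_W=c$ a.e.

It is natural now to let the $v$ points cluster: put $k$ of them at $x$ and $v-k$ at $y$. If $W$ were continuous, $\Phi_W=c$ would hold everywhere, and evaluating it there would say precisely that $(W(x,x),W(x,y),W(y,y))$ satisfies (3). Then (9) would finish the proof. The point where this stops is the diagonal. The identity holds only almost everywhere, the set of clustered tuples is null, and near a diagonal point $W$ need not be close to any single number. For example, let $W(x,y)$ be $1$ if $|x-y|\in[2^{-j-1},2^{-j})$ with $j$ even, and $0$ otherwise. If $(x',y')$ is uniform in a square of radius $r=2^{-j}$ around $(x,x)$, then $\mathbb P(|x'-y'|\ge h)=(1-\frac h{2r})^2$ for $0\le h\le2r$. So $|x'-y'|$ lies in $[r,2r)$ with probability $\frac14$ and in $[\frac r2,r)$ with probability $\frac9{16}-\frac14=\frac5{16}$, and $W$ takes different values on these two ranges. At every interior diagonal point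 both values keep a positive proportion at all these scales.

The way around it is to give up a value of $W$ at $(x,x)$ and ask only for *some* number $\beta_{11}$ that fits. Sample many points near $x$. Ramsey's theorem finds among them a few whose mutual $W$-values nearly agree, and their common value serves as $\beta_{11}$.

**Step 3: produce solutions from $W$ by Ramsey's theorem.** Let $T$ be the set of points $(x,y)\in(0,1)^2$, $x\ne y$, of approximate continuity of $W$: for all $\varepsilon>0$, the proportion of $(x',y')\in(x-r,x+r)\times(y-r,y+r)$ with $|W(x',y')-W(x,y)|>\varepsilon$ tends to $0$ as $r\to0$. Almost every point is in $T$, since at a.e. point the mean of $|W(x',y')-W(x,y)|$ over these squares tends to $0$ by Lebesgue's theorem, and Markov's inequality gives the rest.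

**Lemma 3.** Let $x_1,\dots,x_r\in(0,1)$ be distinct and let $D$ be a set of pairs $i<j$ with $(x_i,x_j)\in T$ for $ij\in D$. There is a symmetric matrix $(\beta_{ij})\in[0,1]^{r\times r}$ with $\beta_{ij}=W(x_i,x_j)$ for $ij\in D$ such that for all $k_1+\dots+k_r=v$ the average of
$$\prod_{uw\in E(L)}\beta_{\theta(u)\theta(w)}\prod_{uw\notin E(L)}(1-\beta_{\theta(u)\theta(w)}) \tag{10}$$
over all $\theta:V(L)\to[r]$ with $|\theta^{-1}(i)|=k_i$ for all $i$ equals $c$. In particular $(\beta_{ii},\beta_{ij},\beta_{jj})$ is a solution for $(L,p)$ for all $i\ne j$.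

*Proof.* **Sampling.** Fix $\varepsilon>0$ and a large integer $N$, depending only on $\varepsilon,r,v$, to be specified below. Choose disjoint intervals $J_i\subseteq(0,1)$ of equal radius around $x_i$, so small that for each $ij\in D$ the proportion of $(x',y')\in J_i\times J_j$ with $|W(x',y')-W(x_i,x_j)|>\varepsilon$ is less than $1/(N^2(|D|+1))$. Pick independent uniform points $z_{i,1},\dots,z_{i,N}\in J_i$ for each $i$. The expected number of $(ij,k,l)$ with $ij\in D$ and $|W(z_{i,k},z_{j,l})-W(x_i,x_j)|>\varepsilon$ is less than $1$, so with positive probability there is none. Any $v$ sample points with distinct indices are jointly uniform on a product of intervals, so almost surely they avoid the null set where $\Phi_W\ne c$. There are finitely many such tuples. So we can fix an outcome for which there are no bad triples and $\Phi_W=c$ at all $v$-tuples of distinct sample points.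

**Coloring.** Partition $[0,1]$ into finitely many cells, which are intervals of length at most $\varepsilon$. Color each pair $k<l$ of indices in $[N]$ by the list of the cells containing $W(z_{i,k},z_{i,l})$ for all $i$ and $W(z_{i,k},z_{j,l})$ for all $i<j$. The number of colors depends only on $\varepsilon$ and $r$. By Ramsey's theorem, if $N$ is large enough there is a set of $rv$ indices all of whose pairs have the same color. Split it into consecutive blocks $K_1<K_2<\dots<K_r$ of $v$ indices, and keep only the points $z_{i,k}$ with $k\in K_i$, which we call points of type $i$. For two points of type $i$, with indices $k<l$ in $K_i$, the value $W(z_{i,k},z_{i,l})$ lies in a cell depending only on $i$. For points of types $i<j$, the indices $k\in K_i$, $l\in K_j$ satisfy $k<l$, so $W(z_{i,k},z_{j,l})$ lies in a cell depending only on $i,j$. The splitting into blocks is what guarantees $k<l$ here. So all values between distinct points of types $i\le j$ are within $\varepsilon$ of one number $\beta_{ij}^\varepsilon=\beta_{ji}^\varepsilon\in[0,1]$,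 and for $ij\in D$ we may take $\beta^\varepsilon_{ij}=W(x_i,x_j)$.

**Evaluation.** Evaluate $\Phi_W=c$ at $k_i$ points of type $i$ for $i=1,\dots,r$. Each permutation $\sigma$ in $\Phi_W$ assigns to every vertex of $L$ a sample point, and so a type, which defines a map $\theta$ with fibers of sizes $k_i$. Every such $\theta$ arises from exactly $\prod k_i!$ permutations. Replacing each of the $m$ factors, all in $[0,1]$, by its $\beta^\varepsilon$-value changes $\Phi_W$ by at most $m\varepsilon$, and turns it into the average of (10) for $\beta^\varepsilon$. So this average is within $m\varepsilon$ of $c$. Let $\varepsilon\to0$ along a sequence for which the matrices $\beta^\varepsilon$ converge. The limit matrix has the stated property, since (10) is continuous in the matrix and the entries in $D$ did not move. For the last claim take $k_i=k$, $k_j=v-k$, all other $k$'s zero, and $S=\theta^{-1}(i)$: the statement becomes (3). $\square$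

**Step 4: conclude that $W$ is constant.** For $(x,y)\in T$, Lemma 3 with $r=2$, $(x_1,x_2)=(x,y)$, $D=\{12\}$ gives a solution $(\beta_{11},W(x,y),\beta_{22})$. By (9), $W(x,y)\in\{p,\bar p\}$, so this holds a.e. If $p=\bar p$ we are done.

Let $p\ne\bar p$. By Fubini's theorem, for a.e. $x$ we have $(x,y)\in T$ and $W(x,y)\in\{p,\bar p\}$ for a.e. $y$. Fix such an $x$ and suppose that both values are taken on sets of positive measure. Pick $y,z$ with $(x,y),(x,z)\in T$, $W(x,y)=p$, $W(x,z)=\bar p$. Then $x,y,z$ are distinct. Apply Lemma 3 to $(x_1,x_2,x_3)=(x,y,z)$ and $D=\{12,13\}$. The triple $(\beta_{11},p,\beta_{22})$ is a solution, so $\beta_{11}=p$ by (9). The triple $(\beta_{11},\bar p,\beta_{33})$ is a solution, so $\beta_{11}=\bar p$. This is a contradiction: one and the same matrix entry would have two values.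

So for a.e. $x$ the function $W(x,\cdot)$ is a.e. equal to a constant $f(x)=\int W(x,y)\,dy$. By symmetry $f(x)=W(x,y)=W(y,x)=f(y)$ for a.e. $(x,y)$. Hence $f$ is a.e. constant, and $W$ is a.e. equal to $p$ or a.e. equal to $\bar p$. With Step 0 this proves Theorem 2. $\blacksquare$

## Finiteness of $R_L$ by unique factorization

We prove Theorem 3. Let $v\ge4$ and $0<e<m$.

**Step 1: one polynomial equation.** Every $\rho\in R_L$ satisfies $g_1(\rho)^{1/(v-1)}=g_2(\rho)^{1/(2(v-2))}$, hence
$$g_1(\rho)^{2(v-2)}=g_2(\rho)^{v-1}. \tag{11}$$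
If (11) is not a polynomial identity, it has finitely many roots and $R_L$ is finite. So suppose it is an identity in $\mathbb Q[\rho]$; we look for a contradiction.

**Step 2: $g_1$ is nearly a perfect power.** If an irreducible polynomial has multiplicity $j$ in $g_1$ and $j'$ in $g_2$, then $2(v-2)j=(v-1)j'$. Since $v-1$ and $v-2$ are coprime, $\gcd(2(v-2),v-1)=\gcd(2,v-1)$. So $j$ is divisible by $r$, where $r=v-1$ for $v$ even and $r=\frac{v-1}2$ for $v$ odd. Hence $g_1=\kappa q^r$ with $q\in\mathbb Z[\rho]$ primitive (its coefficients have no common divisor greater than $1$) with positive leading coefficient, and $\kappa$ rational. As $g_1$ and $q^r$ have positive leading coefficients, $\kappa>0$.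

**Step 3: the constant $\kappa$ is $1$.** Since $g_1(1)=1$, we have $\kappa\,q(1)^r=1$, so $\kappa=N^{-r}$ with the integer $N=|q(1)|\ge1$. The polynomial $vg_1=\sum_u\rho^{d_u}=vN^{-r}q^r$ has integer coefficients, and $q^r$ is primitive by Gauss's lemma, so $vN^{-r}$ is an integer and $N^r\mid v$. Suppose $N\ge2$. For $v$ even, $N^r\ge2^{v-1}>v$; for $v$ odd, $v\ge7$, $N^r\ge2^{(v-1)/2}>v$; for $v=5$, $N^2\mid5$. All are impossible. So $N=1$.

**Step 4: contradiction.** Now $\sum_u\rho^{d_u}=vq^r$, so all its coefficients are divisible by $v$. They are non-negative with sum $v$, so exactly one is nonzero and $L$ is regular, say $d$-regular, with $g_1=\rho^d$. By (11), $g_2^{v-1}$ is a monomial, hence so is $g_2$. As the coefficients in $g_2$ do not cancel, all pairs have the same cut $2d-2\cdot1_{xy\in E}$. So all pairs are adjacent or none is, contrary to $0<e<m$. Therefore $R_L$ is finite.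

**Step 5: exceptional $p$.** By Theorem 2 the conjecture fails for $(L,p)$ if and only if $a(\rho)\in\{p,\bar p\}$ for some $\rho\in R_L$, that is, $p\in\{a(\rho),\overline{a(\rho)}\}$. This leaves finitely many $p$. Each $\rho\in R_L$ is a root of a nonzero rational polynomial, so $\rho$, then $\tau(\rho)=g_1(\rho)^{1/(v-1)}$, then $a(\rho)$, and then the solutions $p$ of $c(p)=c(a(\rho))$ are algebraic.

**Step 6: regular $L$.** Here we reuse inequality (5) with $(s,t)=(\rho,1)$: $g_k(\rho)\ge\rho^{\theta k(v-k)}$, with strict inequality for $\rho\ne1$ unless all $k$-sets have the same cut. If $L$ is $d$-regular, then $d=\theta(v-1)$ and $g_1=\rho^{\theta(v-1)}$, so $\rho\in R_L$ would give $\tau=\rho^\theta$ and $g_2(\rho)=\tau^{2(v-2)}=\rho^{2(v-2)\theta}$. But pairs have two different cuts, $2d-2$ and $2d$, so $g_2(\rho)>\rho^{2(v-2)\theta}$. Hence $R_L=\emptyset$, and the conjecture holds for all $p$ by Theorem 2. $\blacksquare$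

## Sample graphs on four vertices

**Reduction to half of the graphs.** Since $\mathrm{cut}_{\bar L}(S)=k(v-k)-\mathrm{cut}_L(S)$ for $|S|=k$, we have $g_k^{\bar L}(\rho)=\rho^{k(v-k)}g_k^L(1/\rho)$. Taking the $k(v-k)$-th root multiplies by $\rho$ for every $k$, so $R_{\bar L}=\{1/\rho:\rho\in R_L\}$. It is enough to treat one graph of each complementary pair, and regular graphs are covered by Theorem 3.

There are eleven graphs on four vertices. The regular ones are the empty graph, $2K_2$, $C_4$ and $K_4$. The other seven are $K_2+2K_1$, $P_3+K_1$, $K_{1,3}$, their complements, and the self-complementary $P_4$. Since $g_1=g_3$, if $\rho\in R_L$ then $t=1/\tau$ and $s=\rho/\tau$ are positive with $s\ne t$ and $f_1(s,t)=f_2(s,t)=1$. For each of the four graphs we show that $s,t>0$ and $f_1=f_2=1$ force $s=t=1$, so that $R_L=\emptyset$. We use twice the identity $x^4-4x+3=(x-1)^2(x^2+2x+3)$, whose second factor has no real root; so $x=1$ is the only real root. Recall that a pair $\{x,y\}$ has cut $d_x+d_y-2\cdot1_{xy\in E}$.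

**$K_2+2K_1$.** The degrees are $1,1,0,0$. The edge and the pair of isolated vertices have cut $0$, the four other pairs cut $1$. So $t^2(s+t)=2$ and $t^3(t+2s)=3$. Substituting $st^2=2-t^3$ into the second equation gives $t^4+2t(2-t^3)=4t-t^4=3$. So $t=1$, and then $s=1$.

**$P_3+K_1$.** The degrees are $2,1,1,0$. The two edges and the two pairs of an end vertex with the isolated vertex have cut $1$; the pair of end vertices and the pair of the middle and the isolated vertex have cut $2$. So $t^3+2st^2+s^2t=t(s+t)^2=4$ and $2st^3+s^2t^2=3$. Here $2st^3+s^2t^2=t^2(s+t)^2-t^4=4t-t^4$. So $t=1$, and $(s+1)^2=4$ gives $s=1$.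

**$K_{1,3}$.** The degrees are $3,1,1,1$, and all six pairs have cut $2$. So $s^3+3st^2=4$ and $s^2t^2=1$. Then $st=1$ and $st^2=t=1/s$, so $s^3+3/s=4$, that is, $s^4-4s+3=0$. So $s=1$ and $t=1$.

**$P_4$.** The degrees along the path are $1,2,2,1$. The two end edges have cut $1$, the middle edge and the pair of end vertices have cut $2$, the two pairs at distance two have cut $3$. So $st(s+t)=2$ and $st(s^2+st+t^2)=3$. With $w=st$ and $u=s+t$ these read $wu=2$ and $w(u^2-w)=2u-w^2=3$. Multiplying by $w$ gives $4-w^3=3w$, i.e. $w^3+3w-4=(w-1)(w^2+w+4)=0$. So $w=1$, $u=2$, and $s=t=1$.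

By Theorem 2 this proves part (i) of Theorem 4.

## Sample graphs on five vertices

**Step 1: one polynomial per graph.** For $v=5$ we have $g_k=g_{5-k}$, so a positive $\rho\ne1$ is in $R_L$ if and only if $g_1^{1/4}=g_2^{1/6}$, i.e. $g_1^3=g_2^2$. Put
$$A=\sum_u\rho^{d_u}=5g_1,\qquad B=\sum_{|S|=2}\rho^{\mathrm{cut}(S)}=10g_2,\qquad Q_L=4A^3-5B^2 .$$
Then $g_1^3=g_2^2$ reads $A^3/125=B^2/100$, i.e. $Q_L(\rho)=0$.

**Step 2: list the graphs.** There are $1,2,4,6,6$ graphs on five vertices with $1,2,3,4,5$ edges, and those with at least $6$ edges are complements of those with at most $4$. The six graphs with $5$ edges are $C_5$, the bull (triangle with pendant edges at two vertices), the cricket ($K_{1,4}$ plus an edge), the banner, the diamond plus $K_1$, and the triangle with a tail of length $2$. Of these, $C_5$ is regular and the bull is self-complementary. The complement of diamond $+K_1$ is $K_2+2K_1$ with a vertex joined to everything, which is the cricket. If the banner is the cycle $abcd$ with pendant edge $ae$, its complement has edges $ac,bd,eb,ec,ed$,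 a triangle $bde$ with tail $e,c,a$. So up to complement sixteen non-regular graphs remain: the $1+2+4+6=13$ with at most four edges, and bull, cricket, banner.

**Step 3: compute $A$ and $B$.** The paw is a triangle with a pendant edge. In the third column, "cut: number" lists how many of the ten pairs have each cut.

| $L$ | degrees | cuts of the pairs | $A$ | $B$ |
|---|---|---|---|---|
| $K_2+3K_1$ | 1,1,0,0,0 | 0: 4; 1: 6 | $3+2\rho$ | $4+6\rho$ |
| $P_3+2K_1$ | 2,1,1,0,0 | 0: 1; 1: 6; 2: 3 | $2+2\rho+\rho^2$ | $1+6\rho+3\rho^2$ |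
| $2K_2+K_1$ | 1,1,1,1,0 | 0: 2; 1: 4; 2: 4 | $1+4\rho$ | $2+4\rho+4\rho^2$ |
| $K_3+2K_1$ | 2,2,2,0,0 | 0: 1; 2: 9 | $2+3\rho^2$ | $1+9\rho^2$ |
| $K_{1,3}+K_1$ | 3,1,1,1,0 | 1: 3; 2: 6; 3: 1 | $1+3\rho+\rho^3$ | $3\rho+6\rho^2+\rho^3$ |
| $P_4+K_1$ | 2,2,1,1,0 | 1: 4; 2: 4; 3: 2 | $1+2\rho+2\rho^2$ | $4\rho+4\rho^2+2\rho^3$ |
| $P_3+K_2$ | 2,1,1,1,1 | 0: 1; 1: 2; 2: 5; 3: 2 | $4\rho+\rho^2$ | $1+2\rho+5\rho^2+2\rho^3$ |
| $C_4+K_1$ | 2,2,2,2,0 | 2: 8; 4: 2 | $1+4\rho^2$ | $8\rho^2+2\rho^4$ |
| paw $+K_1$ | 3,2,2,1,0 | 1: 1; 2: 4; 3: 5 | $1+\rho+2\rho^2+\rho^3$ | $\rho+4\rho^2+5\rho^3$ |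
| $K_{1,4}$ | 4,1,1,1,1 | 2: 6; 3: 4 | $4\rho+\rho^4$ | $6\rho^2+4\rho^3$ |
| fork | 3,2,1,1,1 | 1: 1; 2: 5; 3: 3; 4: 1 | $3\rho+\rho^2+\rho^3$ | $\rho+5\rho^2+3\rho^3+\rho^4$ |
| $P_5$ | 2,2,2,1,1 | 1: 2; 2: 3; 3: 4; 4: 1 | $2\rho+3\rho^2$ | $2\rho+3\rho^2+4\rho^3+\rho^4$ |
| $K_3+K_2$ | 2,2,2,1,1 | 0: 1; 2: 3; 3: 6 | $2\rho+3\rho^2$ | $1+3\rho^2+6\rho^3$ |
| bull | 3,3,2,1,1 | 2: 3; 3: 4; 4: 3 | $2\rho+\rho^2+2\rho^3$ | $3\rho^2+4\rho^3+3\rho^4$ |
| cricket | 4,2,2,1,1 | 2: 2; 3: 6; 4: 2 | $2\rho+2\rho^2+\rho^4$ | $2\rho^2+6\rho^3+2\rho^4$ |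
| banner | 3,2,2,2,1 | 2: 3; 3: 5; 4: 1; 5: 1 | $\rho+3\rho^2+\rho^3$ | $3\rho^2+5\rho^3+\rho^4+\rho^5$ |

As an instance, take the fork with center $c$, leaves $a,b$ at $c$, and the path $c,m,w$. The degrees of $c,m,a,b,w$ are $3,2,1,1,1$. The pair $mw$ has cut $2+1-2=1$. The pairs $ca,cb$ have cut $3+1-2=2$, and $ab,aw,bw$ have cut $1+1=2$. The pair $cm$ has cut $3+2-2=3$, and $am,bm$ have cut $1+2=3$. The pair $cw$ has cut $3+1=4$. For the banner with cycle $abcd$ and pendant edge $ae$, the pairs $bc,cd,ae$ have cut $2$, the pairs $ab,ad,be,de,ce$ have cut $3$, $bd$ has cut $4$ and $ac$ has cut $5$. The other rows are found in the same way.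

**Step 4: expand $A^3$ and $B^2$.** Here $[c_0,c_1,c_2,\dots]$ means $c_0+c_1\rho+c_2\rho^2+\cdots$. A check on each line: the coefficients of $A^3$ add up to $125$ and those of $B^2$ to $100$.

| $L$ | $A^3$ | $B^2$ |
|---|---|---|
| $K_2+3K_1$ | $[27,54,36,8]$ | $[16,48,36]$ |
| $P_3+2K_1$ | $[8,24,36,32,18,6,1]$ | $[1,12,42,36,9]$ |
| $2K_2+K_1$ | $[1,12,48,64]$ | $[4,16,32,32,16]$ |
| $K_3+2K_1$ | $[8,0,36,0,54,0,27]$ | $[1,0,18,0,81]$ |
| $K_{1,3}+K_1$ | $[1,9,27,30,18,27,3,9,0,1]$ | $\rho^2[9,36,42,12,1]$ |
| $P_4+K_1$ | $[1,6,18,32,36,24,8]$ | $\rho^2[16,32,32,16,4]$ |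
| $P_3+K_2$ | $\rho^3[64,48,12,1]$ | $[1,4,14,24,33,20,4]$ |
| $C_4+K_1$ | $[1,0,12,0,48,0,64]$ | $\rho^4[64,0,32,0,4]$ |
| paw $+K_1$ | $[1,3,9,16,24,27,23,15,6,1]$ | $\rho^2[1,8,26,40,25]$ |
| $K_{1,4}$ | $\rho^3[64,0,0,48,0,0,12,0,0,1]$ | $\rho^4[36,48,16]$ |
| fork | $\rho^3[27,27,36,19,12,3,1]$ | $\rho^2[1,10,31,32,19,6,1]$ |
| $P_5$ | $\rho^3[8,36,54,27]$ | $\rho^2[4,12,25,28,22,8,1]$ |
| $K_3+K_2$ | $\rho^3[8,36,54,27]$ | $[1,0,6,12,9,36,36]$ |
| bull | $\rho^3[8,12,30,25,30,12,8]$ | $\rho^4[9,24,34,24,9]$ |
| cricket | $\rho^3[8,24,24,20,24,12,6,6,0,1]$ | $\rho^4[4,24,44,24,4]$ |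
| banner | $\rho^3[1,9,30,45,30,9,1]$ | $\rho^4[9,30,31,16,11,2,1]$ |

**Step 5: form $Q_L=4A^3-5B^2$ and divide out the trivial root $\rho=1$.** In each row the factor $(1-\rho)^2$ or $(1-\rho^2)^2$ comes out. The last column is checked by multiplying out, which for $(1-\rho)^2$ means that each coefficient $q_j$ of the product is $h_j-2h_{j-1}+h_{j-2}$ in terms of the coefficients $h_j$ of the last factor.

| $L$ | $Q_L$ expanded | $Q_L$ factored |
|---|---|---|
| $K_2+3K_1$ | $[28,-24,-36,32]$ | $4(1-\rho)^2(7+8\rho)$ |
| $P_3+2K_1$ | $[27,36,-66,-52,27,24,4]$ | $(1-\rho)^2(27+90\rho+87\rho^2+32\rho^3+4\rho^4)$ |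
| $2K_2+K_1$ | $[-16,-32,32,96,-80]$ | $-16(1-\rho)^2(1+4\rho+5\rho^2)$ |
| $K_3+2K_1$ | $[27,0,54,0,-189,0,108]$ | $27(1-\rho^2)^2(1+4\rho^2)$ |
| $K_{1,3}+K_1$ | $[4,36,63,-60,-138,48,7,36,0,4]$ | $(1-\rho)^2(4+44\rho+147\rho^2+190\rho^3+95\rho^4+48\rho^5+8\rho^6+4\rho^7)$ |
| $P_4+K_1$ | $[4,24,-8,-32,-16,16,12]$ | $4(1-\rho)^2(1+8\rho+13\rho^2+10\rho^3+3\rho^4)$ |
| $P_3+K_2$ | $[-5,-20,-70,136,27,-52,-16]$ | $-(1-\rho)^2(5+30\rho+125\rho^2+84\rho^3+16\rho^4)$ |
| $C_4+K_1$ | $[4,0,48,0,-128,0,96,0,-20]$ | $4(1-\rho^2)^2(1+14\rho^2-5\rho^4)$ |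
| paw $+K_1$ | $[4,12,31,24,-34,-92,-33,60,24,4]$ | $(1-\rho)^2(4+20\rho+67\rho^2+138\rho^3+175\rho^4+120\rho^5+32\rho^6+4\rho^7)$ |
| $K_{1,4}$ | $4\rho^3[64,-45,-60,28,0,0,12,0,0,1]$ | $4\rho^3(1-\rho)^2(64+83\rho+42\rho^2+29\rho^3+16\rho^4+3\rho^5+2\rho^6+\rho^7)$ |
| fork | $\rho^2[-5,58,-47,-16,-19,18,7,4]$ | $\rho^2(1-\rho)^2(-5+48\rho+54\rho^2+44\rho^3+15\rho^4+4\rho^5)$ |
| $P_5$ | $\rho^2[-20,-28,19,76,-2,-40,-5]$ | $-\rho^2(1-\rho)^2(20+68\rho+97\rho^2+50\rho^3+5\rho^4)$ |
| $K_3+K_2$ | $[-5,0,-30,-28,99,36,-72]$ | $-(1-\rho)^2(5+10\rho+45\rho^2+108\rho^3+72\rho^4)$ |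
| bull | $\rho^3[32,3,0,-70,0,3,32]$ | $\rho^3(1-\rho)^2(32+67\rho+102\rho^2+67\rho^3+32\rho^4)$ |
| cricket | $4\rho^3[8,19,-6,-35,-6,7,6,6,0,1]$ | $4\rho^3(1-\rho)^2(8+35\rho+56\rho^2+42\rho^3+22\rho^4+9\rho^5+2\rho^6+\rho^7)$ |
| banner | $\rho^3[4,-9,-30,25,40,-19,-6,-5]$ | $\rho^3(1-\rho)^2(4-\rho-36\rho^2-46\rho^3-16\rho^4-5\rho^5)$ |

**Step 6: count the positive roots.** In thirteen rows the last factor has coefficients of one sign, so $Q_L$ has no positive root other than $1$, and $R_L=\emptyset$. By Theorem 2 the conjecture holds for these graphs and their complements for all $p$. The three remaining rows are $C_4+K_1$, the fork and the banner. There the last factor has exactly one sign change. Recall Descartes' rule: the number of positive roots, counted with multiplicity, is at most the number of sign changes and has the same parity. So the last factor has exactly one positive root. This root is not $1$, since the values of the last factor at $\rho=1$ are $10$, $160$ and $-100$ respectively. So $R_L$ has exactly one element for these three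 graphs, and hence also for their complements. The complements of $C_4+K_1$ and of the fork have six edges, and the complement of the banner is the triangle with a tail of length $2$, so these are six different graphs. By Theorem 2, for each of them the conjecture fails exactly for $p\in\{a(\rho),\overline{a(\rho)}\}$, where $\rho$ is the single element of its $R_L$: one unordered pair $\{p,\bar p\}$. This proves part (ii) of Theorem 4. $\blacksquare$
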